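\title{The Riemann hypothesis for extremal weight enumerators of self-dual codes}

\begin{abstract}
To the weight enumerator of a self-dual code of length $n$ and minimum weight $d$ over $\mathbf F_q$ one attaches a zeta polynomial $P(T)$, which satisfies a functional equation under $T\mapsto 1/(qT)$. We prove that for the extremal weight enumerators of Types I, II, III and IV, in every admissible length, $P$ has degree $2g=n+2-2d$ and $2g$ simple zeros, all on the circle $|T|=1/\sqrt q$. A differential operator turns the extremal enumerator into an explicit product of two invariant forms, and an integral transform turns the claim into a statement about real zeros, which is proved by Rolle's theorem, integration by parts and a count of zeros along a moving family.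
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection*{The zeta polynomial}
Let $C$ be a linear code of length $n$ over $\mathbf F_q$, that is, a subspace of $\mathbf F_q^n$. The weight $\mathrm{wt}(c)$ of a word $c$ is the number of its nonzero coordinates, the minimum weight $d$ of $C$ is the least weight of a nonzero word, and the weight enumerator is
\[
W_C(x,y)=\sum_{c\in C}x^{n-\mathrm{wt}(c)}y^{\mathrm{wt}(c)} .
\]
Assume that $C$ and its dual code have minimum weight at least $2$. The \emph{zeta polynomial} of $C$ is the polynomial $P(T)$ of degree at most $n-d$ such that, with $W=W_C$,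
\begin{equation}\label{eq:def}
[T^{n-d}]\;\frac{P(T)}{(1-T)(1-qT)}\,\bigl(y(1-T)+xT\bigr)^n=\frac{W(x,y)-x^n}{q-1},
\end{equation}
where $[T^j]$ extracts the coefficient of $T^j$ in the power series expansion. The \emph{zeta function} is $Z(T)=P(T)/((1-T)(1-qT))=\sum_jz_jT^j$, and the \emph{genus} is $g=n+1-\dim C-d$.

The definition makes sense for every form (homogeneous polynomial) $W$ of degree $n$ such that $y^d$ divides $W-x^n$. Indeed $y(1-T)+xT=y+(x-y)T$, so \eqref{eq:def} reads
\begin{equation}\label{eq:expansion}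
\frac{W-x^n}{q-1}=\sum_{j=0}^{n-d}z_j\binom{n}{d+j}\,y^{d+j}(x-y)^{n-d-j}.
\end{equation}
The forms $y^{d+j}(x-y)^{n-d-j}$ are a basis of the forms of degree $n$ divisible by $y^d$. Hence $z_0,\dots,z_{n-d}$ exist and are unique, and they determine $P$ modulo $T^{n-d+1}$, that is, completely.

For a code, \eqref{eq:expansion} says what $Z$ measures. Writing $x=y+(x-y)$ in each coordinate outside the support of $c$ gives $x^{n-\mathrm{wt}(c)}y^{\mathrm{wt}(c)}=\sum_{S}y^{|S|}(x-y)^{n-|S|}$, the sum over all sets $S$ of coordinates that contain the support of $c$. So $z_j$ is the average, over the sets $S$ of $d+j$ coordinates, of the number of one-dimensional subspaces of $C$ supported in $S$.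

If $C$ is self-dual, then $g=n/2+1-d$ and $P(T)=q^gT^{2g}P(1/(qT))$; we recall the proof in Proposition~\ref{prop:fe}. As $P$ has real coefficients, its zeros are then symmetric under $T\mapsto1/(q\bar T)$, the reflection in the circle $|T|=1/\sqrt q$. One says that $C$ satisfies the \emph{Riemann hypothesis} if all zeros of $P$ lie on this circle. In the variable $s$ with $T=q^{-s}$, the functional equation relates $s$ and $1-s$, and the circle is the line $\operatorname{Re}s=1/2$.

\subsection*{Extremal weight enumerators}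
We consider four types of self-dual codes: binary (Type~I), binary with all weights divisible by $4$ (Type~II), ternary (Type~III), and quaternary, self-dual for the Hermitian form (Type~IV). For each type the weight enumerators lie in the ring $\mathbf C[\varphi,\psi^c]$, where $\varphi$, $\psi$, $c$ are as follows and $r=\deg\psi$.
\[
\begin{array}{c|ccclcll}
\text{type}&q&c&r&\varphi&\psi&n&\text{range of }l\\\hline
\mathrm{I}&2&2&4&x^2+y^2&xy(x^2-y^2)&8k+2l&0\le l\le3\\
\mathrm{II}&2&4&6&x^8+14x^4y^4+y^8&xy(x^4-y^4)&24k+8l&0\le l\le2\\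
\mathrm{III}&3&3&4&x^4+8xy^3&y(x^3-y^3)&12k+4l&0\le l\le2\\
\mathrm{IV}&4&2&3&x^2+3y^2&y(x^2-y^2)&6k+2l&0\le l\le2
\end{array}
\]
A length $n$ is \emph{admissible} if it is a positive multiple of $\deg\varphi$; we write it as in the table, so that $n=rck+l\deg\varphi$ and $k=\lfloor n/(rc)\rfloor$. In all four types
\[
\psi=x^{\varepsilon}y(x^c-y^c),\qquad r=c+1+\varepsilon,\qquad \varepsilon=1\ \text{(Types I, II)},\quad \varepsilon=0\ \text{(Types III, IV)}.
\]
The Mallows--Sloane bound states that the minimum weight is at most $c(k+1)$, that is, at most $2\lfloor n/8\rfloor+2$, $4\lfloor n/24\rfloor+4$, $3\lfloor n/12\rfloor+3$ and $2\lfloor n/6\rfloor+2$ in the four types, and a code is \emph{extremal} if it attains the bound. Only finitely many extremal self-dual codes exist, but their weight enumerators belong to infinite sequences of forms that can be defined without codes.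

\begin{definition}
Fix a type and an admissible length $n$, and put $d=c(k+1)$. The \emph{extremal weight enumerator} is the form $W\in\mathbf C[\varphi,\psi^c]$ of degree $n$ such that $y^d$ divides $W-x^n$. Its zeta polynomial $P$ is defined by \eqref{eq:def}, and its genus is $g=n/2+1-d$.
\end{definition}

There is exactly one such form. The forms of degree $n$ in the ring are spanned by $\varphi^{(n-rcj)/\deg\varphi}\psi^{cj}$ with $0\le j\le k$; the $j$-th of them begins with $x^{n-cj}y^{cj}$, and all exponents of $y$ that occur are multiples of $c$. So the conditions on the coefficients of $y^0,y^c,\dots,y^{ck}$ are a triangular system. The coefficients of $W$ need not be nonnegative integers, and $W$ need not be the weight enumerator of a code.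

The problem posed in \cite{Kinki} is to prove or disprove that all extremal codes, in the sense of all extremal weight enumerators, satisfy the Riemann hypothesis. Duursma's result is that all extremal self-dual codes over $\mathbf F_4$ of length $6k$ do. The shortest lengths can be computed by hand, and the hypothesis holds for all of them (Proposition~\ref{prop:k0}), while it fails for a self-dual code of length $6$ over $\mathbf F_4$ whose minimum weight is below the bound (Example~\ref{ex:fail}). So one guesses that the answer is yes, and that a proof must use extremality. This is the case.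

\begin{theorem}\label{thm:main}
Let $W$ be the extremal weight enumerator of any of the four types and any admissible length $n$, with zeta polynomial $P$ and genus $g=n/2+1-d$. Then $P$ has degree exactly $2g$ and has $2g$ distinct zeros, all satisfying $|T|=1/\sqrt q$.
\end{theorem}

The form $W$ is given only as the solution of a linear system, so the first task is to replace it by something explicit. In Section~\ref{sec:operator} a differential operator of order $r$ turns $W$ into a multiple of $\psi^{ck-1}\varphi^l$, and $P$, up to an explicit factor, is read off from this product by dividing its coefficients by binomial coefficients. In Section~\ref{sec:transform} this division is written as an integral, which converts the theorem into a statement about real zeros of a real form. Section~\ref{sec:lemmas} contains three tools for such statements, and Sections~\ref{sec:IVI}--\ref{sec:II} apply them to the four types. Section~\ref{sec:example} shows the first two steps and the first tool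 in length $8$ over $\mathbf F_4$.

Throughout, the \emph{$y$-order} of a nonzero form is the exponent of the highest power of $y$ dividing it, and $\doteq$ denotes equality up to a nonzero constant factor.

\section{Symmetries, the functional equation and short lengths}\label{sec:fe}

Let $\omega=e^{2\pi i/c}$, so $\omega=-1,\,i,\,e^{2\pi i/3},\,-1$ in the four types. Define linear maps of $\mathbf C^2$ by
\[
\sigma(x,y)=\tfrac1{\sqrt q}\bigl(x+(q-1)y,\;x-y\bigr),\qquad \mu(x,y)=(x,\omega y),
\]
and let $G$ be the group they generate. Note that $\sigma^2=1$.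

\begin{lemma}\label{lem:inv}
We have $\varphi\circ\mu=\varphi$, $\psi\circ\mu=\omega\psi$, $\varphi\circ\sigma=\varphi$ and $\psi\circ\sigma=\psi$. Hence every element of $\mathbf C[\varphi,\psi^c]$ is $G$-invariant. Each of the $r$ linear factors of $\psi$ is a constant multiple of $y\circ\gamma$ for some $\gamma\in G$.
\end{lemma}

\begin{proof}
The exponents of $y$ are $\equiv0$ in $\varphi$ and $\equiv 1$ in $\psi$ modulo $c$, which gives the statements on $\mu$. For $\sigma$ we compute.

Type I: $\varphi\circ\sigma=\frac12[(x+y)^2+(x-y)^2]=\varphi$ and $\psi\circ\sigma=\frac14(x^2-y^2)\cdot4xy=\psi$.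

Type II: $\psi\circ\sigma=\frac18(x^2-y^2)\cdot8xy(x^2+y^2)=\psi$, and
\begin{align*}
16\,\varphi\circ\sigma&=(x+y)^8+(x-y)^8+14(x^2-y^2)^4\\
&=2(x^8+28x^6y^2+70x^4y^4+28x^2y^6+y^8)\\
&\qquad+14(x^8-4x^6y^2+6x^4y^4-4x^2y^6+y^8)=16\varphi .
\end{align*}

Type III: factoring a difference and a sum of cubes,
\begin{align*}
9\,\psi\circ\sigma&=(x-y)\,3y\,\bigl[(x+2y)^2+(x+2y)(x-y)+(x-y)^2\bigr]\\
&=9y(x-y)(x^2+xy+y^2)=9\psi,\\
9\,\varphi\circ\sigma&=(x+2y)\,3x\,\bigl[(x+2y)^2-2(x+2y)(x-y)+4(x-y)^2\bigr]\\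
&=9x(x+2y)(x^2-2xy+4y^2)=9\varphi .
\end{align*}

Type IV: $\psi\circ\sigma=\frac18(x-y)\cdot4y\cdot(2x+2y)=\psi$ and $\varphi\circ\sigma=\frac14[(x+3y)^2+3(x-y)^2]=\varphi$.

The linear factors of $\psi$ are $y$, the forms $x-\omega^jy=\sqrt q\;y\circ\sigma\mu^j$ for $0\le j<c$, and, in Types I and II, $x$. In these two types $\sigma\mu^{c/2}\sigma$ is the map $(x,y)\mapsto(y,x)$, so $x=y\circ\sigma\mu^{c/2}\sigma$.
\end{proof}

A priori $P$ has degree up to $n-d$. Invariance under $\sigma$ cuts this down to $2g$.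

\begin{proposition}\label{prop:fe}
Let $n$ be even, $2\le d\le n$ and $g=n/2+1-d$. Let $W$ be a form of degree $n$ with $W\circ\sigma=W$ and $y^d\mid W-x^n$, and let $P=\sum p_iT^i$ be defined by \eqref{eq:def}. Then $P(1)=1$ and $P(T)=q^gT^{2g}P(1/(qT))$. Thus $\deg P\le 2g$ and $p_{2g-i}=q^{g-i}p_i$.
\end{proposition}

\begin{proof}
Substitute $(x,y)\mapsto(x+(q-1)y,\,x-y)$ in \eqref{eq:def}. Then $W$ becomes $q^{n/2}W$, and $y+(x-y)T$ becomes $x-y+qyT$. The resulting identity computes the residue at $T=0$ of the rational differential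
\[
\Xi=\frac{P(T)}{(1-T)(1-qT)}\,T^{d-n-1}(x-y+qyT)^n\,dT ,
\]
and we use that the residues of $\Xi$ on $\mathbf P^1$ add up to $0$. At the finite poles they are
\[
\frac{q^{n/2}W-(x+(q-1)y)^n}{q-1},\qquad \frac{P(1)\,(x+(q-1)y)^n}{q-1},\qquad -\frac{P(1/q)\,q^{n+1-d}\,x^n}{q-1}
\]
at $T=0$, $1$, $1/q$. At $T=\infty$ put $T=1/(qU)$ and $P^*(U)=q^gU^{2g}P(1/(qU))$, a Laurent polynomial. Then $dT=-dU/(qU^2)$ and $(1-T)(1-qT)=(1-U)(1-qU)/(qU^2)$, so
\[
\Xi=-q^{n+1-d-g}\,U^{1-d-2g}\,\frac{P^*(U)\,(y+(x-y)U)^n}{(1-U)(1-qU)}\,dU ,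
\]
with $n+1-d-g=n/2$ and $1-d-2g=d-n-1$. The residue at $U=0$ is therefore $-q^{n/2}$ times the left side of \eqref{eq:def} with $P^*$ in place of $P$. We set the sum of the residues equal to $0$ and eliminate $W$ by \eqref{eq:def}:
\begin{equation}\label{eq:res}
(q-1)q^{n/2}\,[U^{n-d}]\,\frac{(P-P^*)(U)\,(y+(x-y)U)^n}{(1-U)(1-qU)}=(1-P(1))\,(x+(q-1)y)^n+C x^n
\end{equation}
for a constant $C$. Write $P-P^*=\sum c_jU^j$. The exponents in $P^*$ lie between $2g-(n-d)=2-d$ and $2g$, and $2g\le n-d$ because $d\ge2$; so $2-d\le j\le n-d$. The term $U^j$ contributes $[U^{n-d-j}]$ of $(y+(x-y)U)^n/((1-U)(1-qU))$, a form whose term of lowest $y$-order comes from $\binom n{d+j}y^{d+j}(x-y)^{n-d-j}$. Its $y$-order is exactly $d+j\ge2$. So the left side of \eqref{eq:res} is divisible by $y^2$. The coefficient of $x^{n-1}y$ gives $P(1)=1$, and then the coefficient of $x^n$ gives $C=0$. Since the $y$-orders $d+j$ are distinct, all $c_j$ vanish, and $P=P^*$.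
\end{proof}

Write $W=\sum A_ix^{n-i}y^i$. The coefficient of $x^{n-i}y^i$ in $(y(1-T)+xT)^n$ is $\binom ni(1-T)^iT^{n-i}$, so \eqref{eq:def} gives, for $d\le i\le n$,
\begin{equation}\label{eq:Ai}
\frac{A_i}{q-1}=\binom ni\,[T^{i-d}]\,\frac{P(T)(1-T)^{i-1}}{1-qT}.
\end{equation}
In particular $p_0=A_d/((q-1)\binom nd)$. As $p_{2g}=q^gp_0$, the assertion $\deg P=2g$ in Theorem~\ref{thm:main} says that $A_d\ne0$.

\begin{example}\label{ex:fail}
The code $\{(a,a):a\in\mathbf F_4\}$ is Hermitian self-dual with enumerator $x^2+3y^2$. The direct sum of three copies has $W=(x^2+3y^2)^3$, $n=6$, $d=2$, $g=2$, whereas the bound in length $6$ is $4$. From $A_2=9$ and $A_3=0$, formula \eqref{eq:Ai} gives $p_0=\frac15$ and $p_1+2p_0=0$, and Proposition~\ref{prop:fe} gives $5P=1-2T-2T^2-8T^3+16T^4$. Since $5P(0)=1$ and $5P(\frac12)=-\frac12$, there is a zero in $(0,\frac12)$, off the circle $|T|=\frac12$. So invariance under $G$ alone does not imply the Riemann hypothesis.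
\end{example}

The general method needs $k\ge1$. The finitely many lengths with $k=0$ are done directly.

\begin{proposition}\label{prop:k0}
Theorem~\ref{thm:main} holds for $k=0$.
\end{proposition}

\begin{proof}
Here $W=\varphi^l$ with $l\ge1$, and $d=c$. We use \eqref{eq:Ai} for the first coefficients of $P$, then $p_{2g-i}=q^{g-i}p_i$, then $P(1)=1$ for $p_g$. If $g=0$ then $P=1$; this covers $n=2$ in Types I and IV and $n=4$ in Type III.

Type I, $n=4$: $g=1$, $A_2=2$, $p_0=\frac26$, so $3P=1+2T^2$. For $n=6$: $g=2$, $A_2=3$, $p_0=\frac3{15}$; since $(1-T)^2/(1-2T)=1+0\cdot T+\cdots$, the condition $A_3=0$ gives $p_1=0$, and $5P=1+4T^4$.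

Type IV, $n=4$: $g=1$, $A_2=6$, $p_0=\frac13$, so $3P=1-2T+4T^2$, with two conjugate zeros of product $\frac14$.

Type III, $n=8$: $g=2$, $A_3=16$, $p_0=\frac8{56}$; since $(1-T)^3/(1-3T)=1+0\cdot T+\cdots$, the condition $A_4=0$ gives $p_1=0$, and $7P=1-3T^2+9T^4$. The zeros satisfy $T^2=(1\pm i\sqrt3)/6$, of modulus $\frac13$.

Type II, $n=8$: $g=1$, $p_0=\frac{14}{70}$, so $5P=1+2T+2T^2$, with zeros $(-1\pm i)/2$. For $n=16$: $g=5$, $A_4=28$, $A_5=A_6=A_7=0$, $A_8=198$. Then $p_0=\frac{28}{1820}=\frac1{65}$, and \eqref{eq:Ai} for $i=5,6,7,8$ reads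
\begin{gather*}
p_1-2p_0=0,\qquad p_2-3p_1+4p_0=0,\qquad p_3-4p_2+7p_1-6p_0=0,\\
p_4-5p_3+11p_2-13p_1+9p_0=\tfrac{198}{12870}=\tfrac1{65}.
\end{gather*}
So $65(p_0,\dots,p_4)=(1,2,2,0,-4)$, then $65(p_6,\dots,p_{10})=(-8,0,16,32,32)$, and $65p_5=65-73=-8$. Hence $65P=(1+2T+2T^2)(1-4T^4+16T^8)$. The zeros are $(-1\pm i)/2$, which have $T^4=-\frac14$, and the eight solutions of $T^4=(1\pm i\sqrt3)/8$; in each case $|T^4|=\frac14$.

In all cases $\deg P=2g$, and the zeros are simple of modulus $1/\sqrt q$.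
\end{proof}

\section{The method in length 8 over $\mathbf F_4$}\label{sec:example}

Take Type IV and $n=8$, so $k=l=1$, $d=4$, $g=1$. Since $\varphi^4=x^8+12x^6y^2+54x^4y^4+108x^2y^6+81y^8$ and $\varphi\psi^2=x^6y^2+x^4y^4-5x^2y^6+3y^8$,
\[
W=\varphi^4-12\varphi\psi^2=x^8+42x^4y^4+168x^2y^6+45y^8 .
\]

\emph{Differentiating.} On the left of \eqref{eq:def}, the operators $\partial_x$ and $\partial_y$ produce the factors $T$ and $1-T$. So $\partial_y$ cancels the pole at $T=1$, and $3\partial_x-\partial_y$, which produces $4T-1$, cancels the pole at $T=\frac14$. To keep the symmetry $y\mapsto-y$ we include $3\partial_x+\partial_y$, which produces $1+2T$. From $\partial_yW=168x^4y^3+1008x^2y^5+360y^7$ we get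
\[
(9\partial_x^2-\partial_y^2)\,\partial_yW=-1008\,y\,(x^4+2x^2y^2-3y^4)=-1008\,\psi\varphi .
\]
The result is completely factored. On the other side, with $u=y$, $v=x-y$ and $(1+2T)P=\sum_{j=0}^3f_jT^j$, the same operator applied to \eqref{eq:def} gives
\[
-3\cdot8\cdot7\cdot6\;[T^4]\,(1+2T)P(T)\,(u+vT)^5=-1008\sum_{j=0}^3f_j\binom5{j+1}u^{j+1}v^{4-j}.
\]

\emph{Dividing by binomial coefficients.} We have
\[
\psi\varphi=uv(2u+v)(4u^2+2uv+v^2)=uv^4+4u^2v^3+8u^3v^2+8u^4v ,
\]
so $(f_0,\dots,f_3)=(\frac15,\frac4{10},\frac8{10},\frac85)$ and $5(1+2T)P=1+2T+4T^2+8T^3=(1+2T)(1+4T^2)$. Thus $P=(1+4T^2)/5$, with zeros $\pm i/2$. The cubic $1+4T+8T^2+8T^3=(1+2T)(1+2T+4T^2)$ that we started from also had its zeros on $|T|=\frac12$; the division moved two of them along the circle. The point is to see why they stay on it.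

\emph{Rolle's theorem.} Put $2u=X+iY$ and $v=X-iY$. The circle $|v|=2|u|$ becomes the real line of $X/Y$, the points $u=0$ and $v=0$ become $X/Y=\mp i$, and $\psi\varphi=(X^2+Y^2)\,X\,(3X^2-Y^2)$ is $X^2+Y^2$ times three real linear forms. We shall see that, for a form $\Psi$ of degree $N$, dividing by binomial coefficients amounts to forming
\[
I_\Psi(\tau)=\int_{-i}^{i}\frac{\Psi(z,1)}{(z-\tau)^{N+2}}\,dz ,\qquad T=-\frac{\tau+i}{2(\tau-i)},
\]
where real $\tau$ corresponds to $|T|=\frac12$. For $\Psi=X^2+Y^2$, expanding $z^2+1$ in powers of $z-\tau$ gives $I_\Psi(\tau)=\frac{4i}3(\tau^2+1)^{-2}$. Multiplying $\Psi$ by $Y$ leaves $\Psi(z,1)$ unchanged and raises $N$ by one, so it differentiates $I_\Psi$. The successive derivatives are multiples of $\tau(\tau^2+1)^{-3}$ and $(1-5\tau^2)(\tau^2+1)^{-4}$: each step creates exactly one more real zero, as Rolle's theorem predicts for a function that tends to $0$ at $\pm\infty$. As a check, $(X^2+Y^2)Y^2\doteq uv(2u-v)^2=uv^3-4u^2v^2+4u^3v$,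 and division by $4,6,4$ gives $\frac T{12}(3-8T+12T^2)$, whose zeros $\frac13\mp\frac{i\sqrt5}6$ are the images of $\tau=\pm1/\sqrt5$. Every real linear form becomes $Y$ after a real change of coordinates, so the same argument applies to the factors $X$ and $\sqrt3X\pm Y$ in turn.

This settles Type IV in general. In the other types $\psi$ or $\varphi$ has roots off the circle, other than $u=0$ and $v=0$, and most of the work is to remove them.

\section{Reduction to an explicit product}\label{sec:operator}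

From now on $k\ge1$. Put
\[
h(\partial_x,\partial_y)=\partial_x^{\,\varepsilon}\,\partial_y\bigl((q-1)^c\partial_x^c-\partial_y^c\bigr),\qquad N=n-r,\qquad M=ck-1 .
\]
For $a=(a_1,a_2)\in\mathbf C^2$ let $D_a=a_1\partial_x+a_2\partial_y$ be the derivative in the direction $a$. Then $h=\prod D_a$, the product over the $r$ vectors $(0,1)$, $(q-1,-\omega^j)$ for $0\le j<c$, and, in Types I and II, $(1,0)$. As in the example, $(0,1)$ and $(q-1,-1)$ are there to cancel the poles of $Z$; the others are added to make the set of directions stable under $G$. The chain rule gives $D_a(\Psi\circ\gamma)=(D_{\gamma a}\Psi)\circ\gamma$ for a linear map $\gamma$, and hence the following rule.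

\begin{lemma}\label{lem:chain}
Let $\mathcal A$ be a finite set of vectors such that $\sigma a=\kappa_a\,a'$ for $a\in\mathcal A$, where $a\mapsto a'$ is a permutation of $\mathcal A$ and $\prod_a\kappa_a=1$. If $\Psi\circ\sigma=\Psi$, then $\prod_{a}D_a\Psi$ is $\sigma$-invariant.
\end{lemma}

\begin{proof}
$\prod D_a\Psi=\prod D_a(\Psi\circ\sigma)=\bigl(\prod D_{\sigma a}\Psi\bigr)\circ\sigma=\bigl(\prod D_{a}\Psi\bigr)\circ\sigma$.
\end{proof}

\begin{lemma}\label{lem:small}
A $G$-invariant form of degree $l\deg\varphi$, with $l$ in the range of the table, is a constant multiple of $\varphi^l$.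
\end{lemma}

\begin{proof}
Subtract the multiple of $\varphi^l$ that removes the pure power of $x$. By $\mu$-invariance the exponents of $y$ in the remainder are multiples of $c$, so $y^c$ divides it. By $G$-invariance and Lemma~\ref{lem:inv}, so does $\psi^c$. But $\deg\psi^c=8,24,12,6$ exceeds the largest value $6,16,8,4$ of $l\deg\varphi$. So the remainder is $0$.
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $k\ge1$, let $e(T)=1,\ 1-2T+2T^2,\ 1+3T^2,\ 1+2T$ in Types I, II, III, IV, and write $P(T)e(T)=\sum f_jT^j$. Then $\deg(Pe)\le N-2M=2g+\deg e$, and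
\[
\psi^M\varphi^l\doteq\sum_{j=0}^{N-2M}f_j\binom N{M+j}\,y^{M+j}(x-y)^{N-M-j}.
\]
\end{proposition}

\begin{proof}
We compute $\Phi=hW$ in two ways.

\emph{From the definition of $P$.} We claim that $h(T,1-T)=-T^\varepsilon(1-T)(1-qT)e(T)$. After removal of $T^\varepsilon(1-T)$ the left side is $((q-1)T)^c-(1-T)^c$, which is
\begin{align*}
&2T-1,\qquad (2T-1)\bigl(T^2+(1-T)^2\bigr),\\
&(3T-1)\bigl(4T^2+2T(1-T)+(1-T)^2\bigr),\qquad(4T-1)(2T+1)
\end{align*}
in the four types, and this proves the claim. Here $\deg e=c-1-\varepsilon=2c-r$, so $2g+\deg e=n+2-2c(k+1)+2c-r=N-2M$, and $\deg(Pe)\le N-2M$ by Proposition~\ref{prop:fe}. Since $h$ is homogeneous of degree $r$, it maps $(y(1-T)+xT)^n$ to $\frac{n!}{N!}h(T,1-T)(y(1-T)+xT)^N$, and $hx^n=0$ because $\partial_y$ divides $h$. So \eqref{eq:def} gives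
\begin{align*}
\Phi&=-(q-1)\tfrac{n!}{N!}\,[T^{n-d-\varepsilon}]\,P(T)e(T)\,(y+(x-y)T)^N\\
&=-(q-1)\tfrac{n!}{N!}\sum_jf_j\binom N{M+j}y^{M+j}(x-y)^{N-M-j},
\end{align*}
where we used $n-d-\varepsilon=N-M$, which is $M=d-r+\varepsilon$. For $0\le j\le N-2M$ we have $0\le M+j\le N$, because $M\ge0$; so no coefficient of $Pe$ is lost. (For $k=0$ we would have $M=-1$ and lose $f_0$.) Since $P(1)=1$, we have $Pe\neq0$, so $\Phi\ne0$. Moreover $y^M\mid\Phi$.

\emph{From invariance.} The exponents of $y$ in $W$ are $\equiv0$ and those of $\partial_y$ in $h$ are $\equiv1$ modulo $c$, so $\Phi\circ\mu=\omega^{-1}\Phi$. For $\sigma$ we check the hypothesis of Lemma~\ref{lem:chain}.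

Types I, II: $\sigma(0,1)=\frac1{\sqrt2}(1,-1)$, $\sigma(1,-1)=\sqrt2(0,1)$, $\sigma(1,0)=\frac1{\sqrt2}(1,1)$, $\sigma(1,1)=\sqrt2(1,0)$, and in Type II also $\sigma(1,\pm i)=\frac{1\pm i}{\sqrt2}(1,\mp i)$.

Type III: $\sigma(0,1)=\frac1{\sqrt3}(2,-1)$, $\sigma(2,-1)=\sqrt3(0,1)$, $\sigma(2,-\omega)=\frac{1-\omega}{\sqrt3}(2,-\omega^2)$, $\sigma(2,-\omega^2)=\frac{1-\omega^2}{\sqrt3}(2,-\omega)$, and $(1-\omega)(1-\omega^2)=3$.

Type IV: $\sigma(0,1)=\frac12(3,-1)$, $\sigma(3,-1)=2(0,1)$, $\sigma(3,1)=(3,1)$.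

In each type the product of the scalars is $1$, so $\Phi\circ\sigma=\Phi$. Thus $\Phi\circ\gamma\doteq\Phi$ for all $\gamma\in G$. From $y^M\mid\Phi$ we get $(y\circ\gamma)^M\mid\Phi$, and Lemma~\ref{lem:inv} gives $\psi^M\mid\Phi$. The quotient $\Phi/\psi^M$ is $\sigma$-invariant, and it is $\mu$-invariant because $\psi^M\circ\mu=\omega^{ck-1}\psi^M=\omega^{-1}\psi^M$. Its degree is $N-rM=n-rck=l\deg\varphi$. By Lemma~\ref{lem:small}, $\Phi\doteq\psi^M\varphi^l$.
\end{proof}

This is the only place where extremality is used: $d$ is so large that the factor $\psi^M$ leaves a quotient of degree below $\deg\psi^c$, and there the invariants are one-dimensional.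

\section{An integral transform}\label{sec:transform}

Put $u=y$ and $v=x-y$. For a form $\Psi=\sum_{i=0}^Nb_iu^iv^{N-i}$ of degree $N$ let
\[
\widehat\Psi(T)=\sum_{i=0}^N\frac{b_i}{\binom Ni}\,T^i .
\]
Proposition~\ref{prop:reduction} says that $\widehat{\psi^M\varphi^l}\doteq T^MP(T)e(T)$. We need to control the zeros of $\widehat\Psi$ in terms of the factors of $\Psi$. The map $\Psi\mapsto\widehat\Psi$ is not multiplicative, but $1/\binom Ni$ is a beta integral, and in the integral a linear factor acts as a derivative.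

In $\mathbf P^1(\mathbf C)$ let $A$ be the point $u=0$, let $B$ be the point $v=0$, and let $\Gamma$ be the circle $|v|=\sqrt q\,|u|$, that is, $|x/y-1|=\sqrt q$. Linear coordinates $(X,Y)$ on $\mathbf C^2$ are \emph{adapted} if $\Gamma$ is the real projective line $X/Y\in\mathbf R\cup\{\infty\}$ and the values of $X/Y$ at $A$ and $B$ are complex conjugate; these values are not real, since $A,B\notin\Gamma$. An example is $X+iY=\sqrt q\,u$, $X-iY=v$. A real invertible linear change of adapted coordinates gives adapted coordinates. For each type we shall fix adapted coordinates up to such changes. A form is called \emph{real} if some nonzero multiple of it has real coefficients in $X,Y$; a linear form is real if and only if its root lies on $\Gamma$. Let $\Delta\doteq uv$ be a quadratic form with real coefficients and roots $A,B$. It has no zero on $\Gamma$.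

For $s=(s_1,s_2)\ne0$ in the coordinates $(X,Y)$, let $\ell_s=s_2X-s_1Y$ be the linear form vanishing at $s$. If $[s]\ne A,B$, put
\[
I_\Psi(s)=\int_A^B\frac{\Psi(X,Y)\,(Y\,dX-X\,dY)}{\ell_s^{\,N+2}} .
\]
The integrand is homogeneous of degree $0$ and is a holomorphic $1$-form on $\mathbf P^1\setminus\{[s]\}$: in the charts $Y=1$ and $X=1$ it is $\Psi(z,1)\,dz/(s_2z-s_1)^{N+2}$ and $-\Psi(1,z')\,dz'/(s_2-s_1z')^{N+2}$. Since $\mathbf P^1\setminus\{[s]\}$ is simply connected, the integral does not depend on the path. It is linear in $\Psi$ and homogeneous of degree $-(N+2)$ in $s$. For $s=(\tau,1)$ we write $I_\Psi(\tau)=\int_A^B\Psi(z,1)(z-\tau)^{-N-2}dz$. Three properties follow from the definition.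
\begin{itemize}
\item[(a)] Under a linear change of coordinates, $Y\,dX-X\,dY$ and $\ell_s$ are both multiplied by the determinant. So $I_\Psi$ changes only by a nonzero constant.
\item[(b)] If $\Psi$ has real coefficients and $s$ is real, conjugation turns a path from $A$ to $B$ into a path from $B$ to $A$. So $\overline{I_\Psi(s)}=-I_\Psi(s)$, and $iI_\Psi(s)$ is real.
\item[(c)] $I_{\Psi\ell_s}(s)=I_\Psi(s)$.
\end{itemize}
In (c) and later the form depends on $s$; an expression $I_{\Psi_s}(s)$ always means $I_\Psi(s)$ with $\Psi=\Psi_s$.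

\begin{lemma}\label{lem:K}
Let $\Psi$ be a form of degree $N$ divisible by $\Delta^M$, and let $L=N-2M$. Then
\[
K_\Psi(s):=I_\Psi(s)\,\Delta(s)^{N+1-M}=C\,v(s)^L\,T^{-M}\widehat\Psi(T),\qquad T=-u(s)/v(s),
\]
where the constant $C\neq0$ does not depend on $\Psi$. Thus $K_\Psi$ is a form of degree $L$ in $s$, and $K_\Psi\neq0$ if $\Psi\ne0$.
\end{lemma}

\begin{proof}
By (a) we may compute in the coordinates $(u,v)$, in the chart $v=1$. There $A$ is $u=0$, $B$ is $u=\infty$, and $[s]$ is $u=-T$. The path $u=T\varrho$, $0\le\varrho\le\infty$, avoids $[s]$, and on it $\ell_s=v(s)T\varrho-u(s)=-u(s)(1+\varrho)$. By the beta integral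
\[
\int_0^\infty\frac{\varrho^i\,d\varrho}{(1+\varrho)^{N+2}}=\frac{i!\,(N-i)!}{(N+1)!}=\frac1{(N+1)\binom Ni}
\]
we get $I_\Psi(s)\doteq T\,u(s)^{-N-2}\,\widehat\Psi(T)$. Multiply by $(u(s)v(s))^{N+1-M}$ and put $u(s)=-Tv(s)$; the result is $\pm v(s)^{N-2M}T^{-M}\widehat\Psi(T)$. Since $b_i=0$ unless $M\le i\le N-M$, the function $T^{-M}\widehat\Psi(T)$ is a polynomial of degree at most $L$.
\end{proof}

\begin{definition}
A real form $\Psi$ of degree $N$ is \emph{$M$-good} if $\Delta^M\mid\Psi$, $\Psi\ne0$, and $K_\Psi$ has $L=N-2M$ distinct zeros on $\Gamma$.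
\end{definition}

Since $\Delta$ has no zero on $\Gamma$, the zeros of $K_\Psi$ and of $I_\Psi$ on $\Gamma$ are the same, with the same multiplicities. To show that a nonzero real form $\Psi$ divisible by $\Delta^M$ is $M$-good, it is enough to find $N-2M$ distinct zeros of $I_\Psi$ on $\Gamma$. By (a), goodness is not affected by real changes of coordinates.

\begin{proposition}\label{prop:criterion}
Let $k\ge1$. If $\psi^M\varphi^l$ is $M$-good, then Theorem~\ref{thm:main} holds for $W$.
\end{proposition}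

\begin{proof}
By Proposition~\ref{prop:reduction} and Lemma~\ref{lem:K}, $K_{\psi^M\varphi^l}(s)\doteq v(s)^LP(T)e(T)$ with $L=2g+\deg e$. The point $[s]$ lies on $\Gamma$ if and only if $|T|=1/\sqrt q$. So $Pe$, which has degree at most $L$, has $L$ distinct zeros on this circle. Hence $\deg P=2g$, and the zeros of $P$ are distinct and lie on the circle.
\end{proof}

\section{Three lemmas on good forms}\label{sec:lemmas}

We work in adapted coordinates and scale real forms so that their coefficients are real.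

\subsection*{Real linear factors}

\begin{lemma}\label{lem:A}
If $\Psi$ is $M$-good and $\ell\ne0$ is a real linear form, then $\ell\Psi$ is $M$-good. In particular, $\Delta^M$ times any product of real linear forms is $M$-good.
\end{lemma}

\begin{proof}
After a real change of coordinates $\ell=Y$. Let $N=\deg\Psi$ and $L=N-2M$. Differentiating under the integral sign gives $I_{Y\Psi}(\tau)=\frac1{N+2}I_\Psi'(\tau)$. We must find $L+1$ distinct zeros of $K_{Y\Psi}$ on $\Gamma$. The function $iI_\Psi(\tau)=iK_\Psi(\tau,1)/\Delta(\tau,1)^{N+1-M}$ is real and smooth on $\mathbf R$ and is $O(\tau^{-N-2})$, so it tends to $0$ at $\pm\infty$. Rolle's theorem therefore applies also to the unbounded intervals: if $I_\Psi$ has $j\ge0$ distinct zeros on $\mathbf R$, they cut $\mathbf R$ into $j+1$ open intervals, and $I'_\Psi$ has a zero in each.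

If $K_\Psi(1,0)\neq0$, then $j=L$ and we are done. If $K_\Psi(1,0)=0$, then $j=L-1$, which gives $L$ finite zeros, and the last zero is at infinity. Indeed, in this case the rational function $I_\Psi$ is $O(\tau^{-N-3})$, so $I'_\Psi=O(\tau^{-N-4})$ and $K_{Y\Psi}(\tau,1)=O(\tau^{-N-4+2(N+2-M)})=O(\tau^L)$. As $K_{Y\Psi}$ has degree $L+1$, this means $K_{Y\Psi}(1,0)=0$.

Finally $\Delta^M$ is $M$-good, because $L=0$ for it.
\end{proof}

\subsection*{Derivatives}
Lemma~\ref{lem:A} says nothing about factors with roots off $\Gamma$. Such factors will be produced or removed by differentiation, which the transform turns into multiplication. The vanishing at $A$ and $B$ is what removes the boundary terms.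

\begin{lemma}\label{lem:B}
Let $\Psi$ be a form of degree $N$ vanishing at $A$ and $B$, and let $D_a=a_1\partial_X+a_2\partial_Y$ with $a\in\mathbf C^2$. Then $I_{D_a\Psi}(s)=(N+1)\,\ell_s(a)\,I_\Psi(s)$, where $\ell_s(a)=a_1s_2-a_2s_1$. In particular
\[
I_{\partial_X\Psi}=(N+1)s_2I_\Psi,\qquad I_{\partial_Y\Psi}=-(N+1)s_1I_\Psi,\qquad I_{D_s\Psi}(s)=0 .
\]
\end{lemma}

\begin{proof}
Let $s=(\tau,1)$ and $f(z)=\Psi(z,1)$; $A$ and $B$ are finite points of the chart. Integration by parts gives
\[
I_{\partial_X\Psi}(\tau)=\int_A^Bf'(z)(z-\tau)^{-N-1}dz=(N+1)I_\Psi(\tau).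
\]
By Euler's identity $\partial_Y\Psi(z,1)=Nf-zf'$, and
\begin{align*}
I_{\partial_Y\Psi}(\tau)&=\int_A^B(Nf-zf')(z-\tau)^{-N-1}dz\\
&=\int_A^Bf\cdot\bigl[(N+1)(z-\tau)^{-N-1}-(N+1)z(z-\tau)^{-N-2}\bigr]dz=-(N+1)\tau I_\Psi(\tau).
\end{align*}
Both sides of the asserted identity are rational in $s$, by Lemma~\ref{lem:K} with $M=0$, and homogeneous of degree $-(N+1)$. So the identity holds for all $s$.
\end{proof}

\subsection*{Moving roots}
The relations $I_{D_s\Psi}(s)=0$ and (c) allow us to change a form, without changing the value of the transform at $s$, by terms that depend on $s$. We shall use this to replace a fixed factor with nonreal roots by a factor $S_s$ with real roots that move with $s$. For each fixed value of the parameter in $S_s$, Lemma~\ref{lem:A} applies; but we need the zeros of $s\mapsto I_{\Psi_0S_s}(s)$, where the form and the point vary together. Parametrize $\Gamma$ by $s_\theta=(\sin\theta,\cos\theta)$ and write $\ell_\theta=\ell_{s_\theta}=X\cos\theta-Y\sin\theta$;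 as $t$ runs through $(0,\pi]$, the point $[s_t]$ runs once through $\Gamma$. If the roots stood still, $s_t$ would meet each of the $L$ zeros of the transform once. In our applications each of the $r$ roots runs once around $\Gamma$ in the opposite direction. This drags the zeros backward by $r$ places in total, so $s_t$ meets $r$ more.

\begin{lemma}\label{lem:C}
Let $\Psi_0$ be $M$-good with $L_0=\deg\Psi_0-2M\ge1$. Let $\rho_1,\dots,\rho_r:[0,\pi]\to\mathbf R$ be continuous with $\rho_i(\pi)=\rho_i(0)-\pi$ for all $i$, and let $S_t=\prod_i\ell_{\rho_i(t)}$. Then $I_{\Psi_0S_t}(s_t)=0$ for at least $L_0+2r$ values of $t\in(0,\pi]$.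
\end{lemma}

\begin{proof}
Let $L=L_0+r$, and for $\rho\in\mathbf R^r$ let $S_\rho=\prod_i\ell_{\rho_i}$.

\emph{Step 1: labeling the zeros.} The function $(\rho,\theta)\mapsto iI_{\Psi_0S_\rho}(s_\theta)$ is real and smooth. By Lemma~\ref{lem:A}, for each $\rho$ it has exactly $L$ zeros $\theta$ modulo $\pi$, all simple. By the implicit function theorem, each zero at $\rho^0$ extends to a continuous function near $\rho^0$; close to $\rho^0$ these $L$ functions stay distinct modulo $\pi$, so they give all zeros. Hence the zeros form an $L$-sheeted covering of $\mathbf R^r$ inside $\mathbf R^r\times\mathbf R/\pi\mathbf Z$. Since $\mathbf R^r$ is simply connected, the covering consists of $L$ continuous sections, and each lifts to a continuous real function. These lifts and their translates by $\pi\mathbf Z$ take each zero $\theta\in\mathbf R$ exactly once, so no two ever agree and their order does not depend on $\rho$. Number them as $\Theta_j:\mathbf R^r\to\mathbf R$, $j\in\mathbf Z$, with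 $\Theta_j<\Theta_{j+1}$. Then $\Theta_{j+L}=\Theta_j+\pi$.

\emph{Step 2: one root goes around once.} We claim that $\Theta_j(\rho+\pi e_i)=\Theta_{j+1}(\rho)$, where $e_i$ is the $i$-th unit vector. Fix the $\rho_m$ with $m\ne i$, and let $\Psi=\Psi_0\prod_{m\ne i}\ell_{\rho_m}$, of degree $N$. It is $M$-good, so $J(\theta)=iI_\Psi(s_\theta)$ has only simple zeros, and it has at least one because $L-1\ge L_0\ge1$. Let $\ell^\perp_\theta=X\sin\theta+Y\cos\theta=-\frac d{d\theta}\ell_\theta$. By (c) and by differentiation under the integral sign,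
\[
iI_{\Psi\ell_\theta}(s_\theta)=J(\theta),\qquad iI_{\Psi\ell^\perp_\theta}(s_\theta)=\frac{J'(\theta)}{N+2}.
\]
As $J$ and $J'$ have no common zero, we can write $(J,\frac{J'}{N+2})=\Lambda\,(\sin\beta,\cos\beta)$ with smooth functions $\Lambda>0$ and $\beta$. The addition formulas give $\ell_{\rho_i}=\cos(\rho_i-\theta)\,\ell_\theta-\sin(\rho_i-\theta)\,\ell^\perp_\theta$, so
\[
iI_{\Psi\ell_{\rho_i}}(s_\theta)=\Lambda(\theta)\,\sin\bigl(\Omega(\theta)-\rho_i\bigr),\qquad\Omega(\theta)=\theta+\beta(\theta).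
\]
For every value of $\rho_i$ the zeros of this function of $\theta$ are simple. Given $\theta_1$, take $\rho_i=\Omega(\theta_1)$; then $\theta_1$ is a zero, and the derivative there is $\Lambda(\theta_1)\Omega'(\theta_1)$. So $\Omega'$ never vanishes. Its sign is found at a zero $\theta_0$ of $J$: near $\theta_0$ we have $\tan\beta=(N+2)J/J'$, and at $\theta_0$ both $1/\cos^2\beta$ and $(J/J')'$ equal $1$, so $\Omega'(\theta_0)=N+3>0$. Thus $\Omega$ is strictly increasing. Since $J(\theta+\pi)=(-1)^NJ(\theta)$, the continuous function $\Omega(\theta+\pi)-\Omega(\theta)$ takes values in $\pi\mathbf Z$, so it is a positive constant, and $\Omega:\mathbf R\to\mathbf R$ is a bijection. The zeros in increasing order are $\Omega^{-1}(\rho_i+\pi m)$, $m\in\mathbf Z$. So $\Theta_j(\rho)=\Omega^{-1}(\rho_i+\pi(j+j_1))$ with an integer $j_1$ that, by continuity, does not depend on $\rho_i$. The claim follows.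

\emph{Step 3: counting.} Let $\delta_j(t)=\Theta_j(\rho(t))-t$. If $\delta_j(t)=0$ for some $j$, then $I_{\Psi_0S_t}(s_t)=0$. By Step 2, applied to each $i$,
\[
\delta_j(\pi)=\Theta_{j-r}(\rho(0))-\pi=\Theta_{j-r-L}(\rho(0))=\delta_{j-(L+r)}(0).
\]
Let $j_0$ be the least index with $\delta_{j_0}(0)>0$. For $j_0\le j<j_0+L+r$ we have $\delta_j(0)>0\ge\delta_j(\pi)$, so $\delta_j$ has a zero in $(0,\pi]$. Different $j$ give different zeros, since the $\Theta_j$ are distinct at each point. There are $L+r=L_0+2r$ such $j$.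
\end{proof}

The hypothesis $L_0\ge1$ serves only to provide the zero $\theta_0$ at which the sign of $\Omega'$ is read off. In all applications but one the moving factors have the following shape.

\begin{corollary}\label{cor:C}
Let $\Psi_0$ be as in Lemma~\ref{lem:C}, and let $S_t$, $0\le t\le\pi$, be a nonzero multiple of $\prod_{i=1}^r(a_i(t)X-b_i(t)Y)$, where $a_i,b_i$ are real and continuous, $a_i>0$ on $(0,\pi)$, $a_i(0)=a_i(\pi)=0$ and $b_i(0)>0>b_i(\pi)$. Then $I_{\Psi_0S_t}(s_t)=0$ for at least $L_0+2r$ values of $t\in(0,\pi]$. The conditions hold for $a_i=\sin t$, $b_i=z_i(t)\cos t$ with $z_i>0$ continuous.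
\end{corollary}

\begin{proof}
The vector $(a_i,b_i)$ is nonzero and stays in the closed right half-plane. Its argument $\rho_i(t)\in[-\frac\pi2,\frac\pi2]$ is continuous, $\rho_i(0)=\frac\pi2$, $\rho_i(\pi)=-\frac\pi2$, and $a_iX-b_iY$ is a positive multiple of $\ell_{\rho_i(t)}$.
\end{proof}

By Propositions~\ref{prop:k0} and~\ref{prop:criterion}, Theorem~\ref{thm:main} follows once $\psi^M\varphi^l$ is shown to be $M$-good for $M=ck-1$, $k\ge1$, and all $l$ in the table. To verify that coordinates are adapted we use that $x/y\mapsto X/Y$ is a fractional linear map, which takes circles of $\mathbf P^1(\mathbf C)$ to circles, and that a circle is determined by three points.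

\section{Types IV and I}\label{sec:IVI}

\subsection*{Type IV}
In any adapted coordinates,
\[
\psi^M\varphi^l\doteq\Delta^M(x+y)^M(x-i\sqrt3\,y)^l(x+i\sqrt3\,y)^l .
\]
The points $x/y=-1,\ \pm i\sqrt3$ satisfy $|x/y-1|=2=\sqrt q$, so the three linear forms are real. By Lemma~\ref{lem:A}, $\psi^M\varphi^l$ is $M$-good.

\subsection*{Coordinates for $q=2$}
For Types I and II take
\[
X=e^{-i\pi/8}(x+iy),\qquad Y=e^{i\pi/8}(x-iy).
\]
The points $X/Y=0,\infty,1$ are $x/y=-i,\ i,\ \cot\frac\pi8=1+\sqrt2$, all with $|x/y-1|=\sqrt2$, so $\Gamma$ is the real line. The points $A$ and $B$ are $X/Y=e^{-i\pi/4}$ and $X/Y=e^{-i\pi/4}\frac{1+i}{1-i}=e^{i\pi/4}$. So the coordinates are adapted. Moreover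
\begin{equation}\label{eq:F}
XY=x^2+y^2,\qquad F:=X^4+Y^4=-i\bigl[(x+iy)^4-(x-iy)^4\bigr]=8xy(x^2-y^2).
\end{equation}

\subsection*{Type I}
By \eqref{eq:F}, $\psi^M\varphi^l\doteq F^M(XY)^l$ with $M=2k-1$ odd. The factor $(XY)^l$ is handled by Lemma~\ref{lem:A}. The form $F$, however, has two nonreal roots besides $A$ and $B$, namely $x=0$ and $x+y=0$. We get around them by an induction in steps of two, because $\partial_X\partial_Y$ takes $F^{M+2}$ to $F^M$ times real linear forms.

\begin{proposition}\label{prop:F}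
$F^M$ is $M$-good for every odd $M\ge1$.
\end{proposition}

\begin{proof}
For $M=1$ we have $N=4$, $L=2$ and $xy(x^2-y^2)=uv(u+v)(2u+v)=uv^3+3u^2v^2+2u^3v$. So $\widehat F\doteq\frac T4+\frac{3T^2}6+\frac{2T^3}4=\frac T4(1+2T+2T^2)$. The zeros $(-1\pm i)/2$ have modulus $1/\sqrt2$, and $F$ is $1$-good by Lemma~\ref{lem:K}.

Suppose $F^M$ is $M$-good. By Lemma~\ref{lem:A} so is $(XY)^3F^M$, and its $K$ has $2M+6$ distinct zeros on $\Gamma$. Now $\partial_X\partial_YF^{M+2}=16(M+2)(M+1)(XY)^3F^M$, and both $F^{M+2}$ and $\partial_YF^{M+2}$ vanish at $A$ and $B$. Lemma~\ref{lem:B}, applied twice, gives $I_{(XY)^3F^M}(s)\doteq s_1s_2\,I_{F^{M+2}}(s)$. At most two of the $2M+6$ zeros come from $s_1s_2$, so $I_{F^{M+2}}$ has at least $2M+4$ distinct zeros on $\Gamma$. Since $4(M+2)-2(M+2)=2M+4$, the form $F^{M+2}$ is $(M+2)$-good.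
\end{proof}

This completes Type I.

\section{Type III}\label{sec:III}

Here $\omega=e^{2\pi i/3}$ and $M=3k-1\ge2$. Take
\[
X=\omega^2x+2\omega y=\omega^2(x+2\omega^2y),\qquad Y=-(x-\omega^2y),\qquad V=X^3+Y^3 .
\]
Using $1+\omega+\omega^2=0$ we find
\begin{align*}
X+Y&=(\omega^2-1)(x-\omega y),&X+\omega Y&=(\omega^2-\omega)(x-y),&X+\omega^2Y&=3\omega y,\\
X-2Y&=(1-\omega)(x+2\omega y),&X-2\omega Y&=(\omega-1)(x+2y),&X-2\omega^2Y&=3\omega^2x .
\end{align*}
Multiplying the entries of each row, with $(\omega^2-1)(\omega^2-\omega)=3\omega$ and $(1-\omega)^2=-3\omega$, we get $V=9\omega^2y(x-y)(x-\omega y)$ and $X^3-8Y^3=9x(x+2y)(x+2\omega y)$. Hence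
\[
YV=-9\omega^2\psi,\qquad X(X^3-8Y^3)=X(X-2Y)(X^2+2XY+4Y^2)=9\omega^2\varphi .
\]
The points $X/Y=\infty,-1,0$ are $x/y=\omega^2,\ \omega,\ -2\omega^2=1+i\sqrt3$, all with $|x/y-1|=\sqrt3$, so $\Gamma$ is the real line. The points $A$ and $B$ are $X/Y=-\omega^2=e^{i\pi/3}$ and $X/Y=-\omega=e^{-i\pi/3}$. So the coordinates are adapted, $\psi$ and $\varphi$ are real, and $V=(X+Y)\Delta$ with $\Delta=X^2-XY+Y^2$.

\subsection*{The case $l=0$}
For every $m\ge0$ the form $\psi^m\doteq\Delta^m(X+Y)^mY^m$ is $m$-good by Lemma~\ref{lem:A}.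

\subsection*{The case $l=1$}
The obstacle is the factor $X^2+2XY+4Y^2$ of $\varphi$, which has nonreal roots. By Lemma~\ref{lem:A} it suffices to show that $\Psi=V^M(X^2+2XY+4Y^2)$ is $M$-good; here $L=3M+2-2M=M+2$. Since $D_sV^{M+1}=3(M+1)V^M(s_1X^2+s_2Y^2)$, Lemma~\ref{lem:B} allows us to change the quadratic factor by multiples of $s_1X^2+s_2Y^2$. We use this to remove $X^2$:
\[
s_1(X^2+2XY+4Y^2)-(s_1X^2+s_2Y^2)=Y\bigl(2s_1X-(s_2-4s_1)Y\bigr).
\]
Therefore $s_1I_\Psi(s)=I_{\Psi_0S_s}(s)$ with $\Psi_0=V^MY$ and $S_s=2s_1X-(s_2-4s_1)Y$. The form $\Psi_0=\Delta^M(X+Y)^MY$ is $M$-good with $L_0=M+1$. For $s=s_t$ the factor has $a=2\sin t$ and $b=\cos t-4\sin t$, with $b(0)=1$ and $b(\pi)=-1$. Corollary~\ref{cor:C} with $r=1$ gives $M+3$ distinct zeros of $s_1I_\Psi(s)$ on $\Gamma$. At most one comes from $s_1$, so $I_\Psi$ has $M+2$, and $\Psi$ is $M$-good.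

\subsection*{The case $l=2$}
Here we obtain $\psi^M\varphi^2$ as a derivative of a power of $\psi$, by the argument of Section~\ref{sec:operator}, and then use Lemma~\ref{lem:B}. Let $m=M+3$ and
\[
h_1=\partial_x(\partial_x^3+\partial_y^3)=\prod_bD_b,\qquad b\in\{(1,0),(1,1),(1,\omega),(1,\omega^2)\}\ \text{in the coordinates }(x,y),
\]
and let $\Phi_1=h_1\psi^m$. Since $1+2\omega=i\sqrt3$ and $1-\omega=i\sqrt3\,\omega^2$,
\[
\sigma(1,0)=\tfrac1{\sqrt3}(1,1),\quad\sigma(1,1)=\sqrt3(1,0),\quad\sigma(1,\omega)=i(1,\omega^2),\quad\sigma(1,\omega^2)=-i(1,\omega).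
\]
The product of the scalars is $1$, so $\Phi_1\circ\sigma=\Phi_1$ by Lemma~\ref{lem:chain}. The exponents of $\partial_y$ in $h_1$ are $0$ and $3$, so $\Phi_1\circ\mu=\omega^m\Phi_1$ and $y^{m-3}\mid\Phi_1$. As in the proof of Proposition~\ref{prop:reduction}, it follows that $\psi^{M}\mid\Phi_1$, and the quotient is a $G$-invariant form of degree $4m-4-4(m-3)=8$. By Lemma~\ref{lem:small}, $\Phi_1=a\,\psi^M\varphi^2$ for a constant $a$. The coefficient of $x^{3m-1}y^{m-3}$ is $1$ in $\psi^M\varphi^2$, and in $\Phi_1$ it arises only from $\partial_x\partial_y^3$ applied to $x^{3m}y^m$. So $a=3m\cdot m(m-1)(m-2)\ne0$.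

The form $\psi^m$ vanishes to order $m\ge5$ at $A$ and $B$, so its derivatives of order up to $3$ vanish there, and Lemma~\ref{lem:B} can be applied four times. For fixed $b$, $\ell_s(b)$ is a nonzero linear form in $s$ vanishing at $[b]$. The four points $[b]$ are $A$, $B$, $x/y=\omega^2$ and $x/y=\omega$, and the last two are $Y=0$ and $X+Y=0$. Hence
\[
I_{\psi^M\varphi^2}(s)\doteq\Delta(s)\,s_2\,(s_1+s_2)\,I_{\psi^m}(s).
\]
By the case $l=0$, $I_{\psi^m}$ has $4m-2m=2M+6$ distinct zeros on $\Gamma$. For $\psi^M\varphi^2$ we need $L=4M+8-2M=2M+8$ zeros. The factors $s_2$ and $s_1+s_2$ supply the two that are missing, provided $I_{\psi^m}$ does not vanish at these points.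

At $s=(1,0)$ we have $\ell_s=-Y$, so in the chart $Y=1$, integrating along the segments $z=e^{\pm i\pi/3}\varrho$, $0\le\varrho\le1$, on which $z^3=-\varrho^3$,
\[
I_{\psi^m}(1,0)\doteq\int_A^B(1+z^3)^m\,dz=(e^{-i\pi/3}-e^{i\pi/3})\int_0^1(1-\varrho^3)^m\,d\varrho\ne0 .
\]
The points $x/y=\omega^2$ and $x/y=\omega$ correspond to complex conjugate values of $T=-1/(x/y-1)$, and $\widehat{\psi^m}$ has real coefficients because $\psi$ has real coefficients in $u,v$. By Lemma~\ref{lem:K}, $I_{\psi^m}$ does not vanish at the second point either. So $\psi^M\varphi^2$ is $M$-good, and Type III is complete.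

\section{Type II}\label{sec:II}

We use the coordinates of Section~\ref{sec:IVI}, and $M=4k-1$. By \eqref{eq:F}, $\psi=\frac18FXY$ and
\[
F^2-16X^4Y^4=64x^2y^2(x^2-y^2)^2-16(x^2+y^2)^4=-16\varphi .
\]
So $\varphi\doteq(F-4X^2Y^2)\,H$ with $H=F+4X^2Y^2$. The form $F-4X^2Y^2=X^4-4X^2Y^2+Y^4$ has the four real roots given by $X^2/Y^2=2\pm\sqrt3$, while $H$ has no real root. By Lemma~\ref{lem:A} it suffices to show that $F^MH^l$ is $M$-good for $l=0,1,2$. For $l=0$ this is Proposition~\ref{prop:F}.

\subsection*{The case $l=1$}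
We have $F^MH=F^{M+1}+4F^MX^2Y^2$, and we look for a relation that trades $F^{M+1}$ for $F^MXY$ times a quadratic form. Since
\[
(s_1X^3+s_2Y^3)(s_2X+s_1Y)=s_1s_2F+XY(s_1^2X^2+s_2^2Y^2),
\]
we get, for fixed $s$,
\[
D_s\bigl(F^{M+1}(s_2X+s_1Y)\bigr)=(4M+6)s_1s_2F^{M+1}+4(M+1)F^MXY(s_1^2X^2+s_2^2Y^2).
\]
By Lemma~\ref{lem:B} the transform of the right side vanishes at $s$. Adding $4(2M+3)s_1s_2I_{F^MX^2Y^2}(s)$ to the resulting expression for $(2M+3)s_1s_2I_{F^{M+1}}(s)$, we obtain
\[
(2M+3)\,s_1s_2\,I_{F^MH}(s)=-2(M+1)\,I_{F^MXYS_s}(s),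
\]
where $S_s=s_1^2X^2-\frac{2(2M+3)}{M+1}s_1s_2XY+s_2^2Y^2$. Since $\frac{2(2M+3)}{M+1}>2$, this number equals $z+z^{-1}$ for a real $z>0$, and $S_s=(s_1X-zs_2Y)(s_1X-z^{-1}s_2Y)$. The form $\Psi_0=F^MXY$ is $M$-good with $L_0=2M+2$. Corollary~\ref{cor:C} with $r=2$ gives $2M+6$ distinct zeros of $s_1s_2I_{F^MH}(s)$ on $\Gamma$, so $I_{F^MH}$ has at least $2M+4=(4M+4)-2M$. Hence $F^MH$ is $M$-good.

\subsection*{The case $l=2$: reduction to a quadratic factor}
Put $m=M+2=4k+1$, which is odd, $\nu=4m=16k+4$ and $\kappa=\nu(\nu-4)$. Then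
\[
F^MH^2=F^m+8F^{m-1}X^2Y^2+16F^{m-2}X^4Y^4
\]
has degree $\nu$, and $L=4m-2(m-2)=2m+4$. We write $\mathcal T(s)=I_{F^MH^2}(s)$ and must find $2m+4$ distinct zeros of $\mathcal T$ on $\Gamma$. The form $F^m$ is $m$-good with $L_0=2m$, by Proposition~\ref{prop:F}. So we express each of the three terms as the transform of $F^m$ times a quadratic form; two roots moving backward would then give exactly $2m+4$ zeros.

By (c), $I_{F^m}(s)=I_{F^m\ell_s^2}(s)$. Next, $\partial_X^2F^m=16m(m-1)X^6F^{m-2}+12mX^2F^{m-1}$, and symmetrically for $Y$, so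
\[
\partial_X^2(F^mY^2)+\partial_Y^2(F^mX^2)=\bigl[16m(m-1)+24m\bigr]F^{m-1}X^2Y^2=\nu(\nu+2)F^{m-1}X^2Y^2 .
\]
Two applications of Lemma~\ref{lem:B} to a form of degree $\nu+2$ give the numerical factor $(\nu+3)(\nu+2)$, so
\[
\nu\,I_{F^{m-1}X^2Y^2}(s)=(\nu+3)\,I_{F^m(s_1^2X^2+s_2^2Y^2)}(s).
\]
Finally,
\begin{align*}
\partial_X\partial_Y(XYF^m)&=\partial_X\bigl(XF^m+4mXY^4F^{m-1}\bigr)\\
&=F^m+4m(X^4+Y^4)F^{m-1}+16m(m-1)X^4Y^4F^{m-2}\\
&=(\nu+1)F^m+\kappa\,F^{m-2}X^4Y^4,
\end{align*}
so that
\[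
\kappa\,I_{F^{m-2}X^4Y^4}(s)=-(\nu+1)I_{F^m}(s)-(\nu+2)(\nu+3)\,s_1s_2\,I_{F^mXY}(s).
\]
Combining the three relations with the weights $1,8,16$, we get
\begin{equation}\label{eq:chi}
\kappa\,\mathcal T(s)=I_{F^m\chi_s}(s),\qquad \chi_s=\alpha\,\ell_s^2+\beta\,(s_1^2X^2+s_2^2Y^2)-\gamma\,s_1s_2XY,
\end{equation}
where
\[
\alpha=\kappa-16(\nu+1)=\nu^2-20\nu-16,\qquad\beta=8(\nu+3)(\nu-4),\qquad\gamma=16(\nu+2)(\nu+3).
\]
Expanded,
\[
\chi_s=(\alpha s_2^2+\beta s_1^2)X^2-(2\alpha+\gamma)s_1s_2XY+(\beta s_2^2+\alpha s_1^2)Y^2 .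
\]
At $s=(0,1)$ this is $\alpha X^2+\beta Y^2$ with $\beta>0$, which has real roots only if $\alpha\le0$. Now $\alpha=-16$ for $\nu=20$, but $\alpha=\nu(\nu-20)-16>0$ for $\nu\ge36$. So Lemma~\ref{lem:C} can be applied to $\chi_s$ itself only for $k=1$.

\subsection*{The case $l=2$, $k=1$}
Here $\nu=20$, $\alpha=-16$, $\beta=2944$, $\gamma=8096$, and
\[
\tfrac1{16}\chi_s=(184s_1^2-s_2^2)X^2-504\,s_1s_2XY+(184s_2^2-s_1^2)Y^2 .
\]
Take $s=s_t$ and evaluate at $(X,Y)=s_\theta$. With $2X^2=1-\cos2\theta$, $2Y^2=1+\cos2\theta$, $2XY=\sin2\theta$, and the same formulas for $s_1,s_2$,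
\[
\tfrac18\chi_{s_t}(s_\theta)=183+185\cos2t\cos2\theta-252\sin2t\sin2\theta=183+R(t)\cos\bigl(2\theta-\vartheta(t)\bigr),
\]
where $(185\cos2t,-252\sin2t)=R(t)(\cos\vartheta(t),\sin\vartheta(t))$ with $R>0$ and $\vartheta$ continuous. This point runs once clockwise around an ellipse as $t$ goes from $0$ to $\pi$, so $\vartheta(\pi)=\vartheta(0)-2\pi$, $R(\pi)=R(0)$, and $R\ge185>183$. The function vanishes at
\[
\rho_\pm(t)=\tfrac12\vartheta(t)\pm\tfrac12\arccos\bigl(-183/R(t)\bigr),
\]
and $0<\rho_+-\rho_-<\pi$. So $\chi_{s_t}$ is a nonzero multiple of $\ell_{\rho_+(t)}\ell_{\rho_-(t)}$, the functions $\rho_\pm$ are continuous, and $\rho_\pm(\pi)=\rho_\pm(0)-\pi$. Lemma~\ref{lem:C} with $\Psi_0=F^m$ and $r=2$, together with \eqref{eq:chi}, gives $2m+4$ distinct zeros of $\mathcal T$ on $\Gamma$.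

\subsection*{The case $l=2$, $k\ge2$}
Now $\nu\ge36$. One degree higher there is more room. By (c) we may replace $\chi_s$ by the cubic $\ell_s\chi_s$, and since $D_sF^{m+1}=4(m+1)F^m(s_1X^3+s_2Y^3)$, Lemma~\ref{lem:B} allows us to add any multiple of $s_1X^3+s_2Y^3$. We choose the combination that is divisible by $s_1X-s_2Y$, a factor of the kind in Corollary~\ref{cor:C}, and show that the other two roots are real as well. Let $s=(\tau,1)$ and $w=\tau^2$. At $(X,Y)=(1,\tau)$ the cubic $\tau X^3+Y^3$ takes the value $\tau(1+w)$, so to avoid denominators $\ell_s\chi_s$ is multiplied by $\tau(1+w)$.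

Put $U=3\alpha+\gamma=19\nu^2+20\nu+48$ and, using $\beta=8\nu^2-8\nu-96$,
\begin{align*}
\beta-\alpha&=7\nu^2+12\nu-80,&U-\beta&=11\nu^2+28\nu+144,\\
\lambda_0:=U-\beta+\alpha&=12\nu^2+8\nu+128,&\lambda_1:=3\beta-U&=5\nu^2-44\nu-336 .
\end{align*}
For $\nu\ge36$ these four numbers and $\alpha$ are positive. Define
\[
\mathcal P=\lambda_0+\lambda_1w+\alpha w^2,\quad\mathcal Q=(\beta-\alpha)(1+w^2)+2(U-\beta)w,\quad\mathcal R=\alpha+\lambda_1w+\lambda_0w^2 .
\]
From $\lambda_0+\beta-\alpha=U$, $\lambda_1+2(U-\beta)=U+\beta$ and $\lambda_0+\lambda_1=\alpha+2\beta$ we get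
\begin{gather}
\mathcal P+\mathcal Q=(1+w)(U+\beta w),\qquad\mathcal Q+\mathcal R=(1+w)(\beta+Uw),\label{eq:PQ}\\
\mathcal R+w\mathcal P=(1+w)(\alpha+2\beta w+\alpha w^2).\label{eq:RP}
\end{gather}

\begin{lemma}\label{lem:cubic}
With $\eta=w\mathcal P-(1+w)(\alpha+\beta w)$ and $\chi_\tau=\chi_{(\tau,1)}$,
\[
(\tau X-Y)\bigl(\mathcal P\tau^2X^2-\mathcal Q\,\tau XY+\mathcal RY^2\bigr)=\tau(1+w)\,(X-\tau Y)\,\chi_\tau+\eta\,(\tau X^3+Y^3).
\]
\end{lemma}

\begin{proof}
The left side is $\mathcal P\tau^3X^3-(\mathcal P+\mathcal Q)\tau^2X^2Y+(\mathcal Q+\mathcal R)\tau XY^2-\mathcal RY^3$, and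
\[
(X-\tau Y)\chi_\tau=(\alpha+\beta w)X^3-\tau(U+\beta w)X^2Y+(\beta+Uw)XY^2-\tau(\beta+\alpha w)Y^3 .
\]
The coefficients of $X^3$ agree by the choice of $\eta$, and those of $X^2Y$ and $XY^2$ agree by \eqref{eq:PQ}. The coefficient of $Y^3$ on the right is $-w(1+w)(\beta+\alpha w)+\eta=w\mathcal P-(1+w)(\alpha+2\beta w+\alpha w^2)$, which is $-\mathcal R$ by \eqref{eq:RP}.
\end{proof}

Let $\mathcal P(s)=\lambda_0s_2^4+\lambda_1s_1^2s_2^2+\alpha s_1^4$ be the quartic form obtained from $\mathcal P$ by putting $w=s_1^2/s_2^2$ and multiplying by $s_2^4$, and define $\mathcal Q(s)$, $\mathcal R(s)$ in the same way. All three have positive coefficients, so they are positive for real $s\ne0$. Multiplying the identity of Lemma~\ref{lem:cubic} by $s_2^7$, with $\tau=s_1/s_2$, we get an identity of polynomials in $s$: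
\begin{align*}
S_s&:=(s_1X-s_2Y)\bigl(\mathcal P(s)s_1^2X^2-\mathcal Q(s)s_1s_2XY+\mathcal R(s)s_2^2Y^2\bigr)\\
&=s_1s_2(s_1^2+s_2^2)\,\ell_s\chi_s+\eta(s)\,(s_1X^3+s_2Y^3),
\end{align*}
with a form $\eta(s)$ of degree $6$. By (c), Lemma~\ref{lem:B} and \eqref{eq:chi},
\begin{equation}\label{eq:S}
I_{F^mS_s}(s)=\kappa\,s_1s_2(s_1^2+s_2^2)\,\mathcal T(s).
\end{equation}

\begin{lemma}\label{lem:disc}
For $\nu\ge36$ and real $s\neq0$ we have $\mathcal Q(s)^2-4\mathcal P(s)\mathcal R(s)>0$.
\end{lemma}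

\begin{proof}
Let $\mathcal D(w)=\mathcal Q^2-4\mathcal P\mathcal R$. Since $\mathcal R(w)=w^2\mathcal P(1/w)$ and $\mathcal Q(w)=w^2\mathcal Q(1/w)$, we have $\mathcal D=c_0(1+w^4)+c_1(w+w^3)+c_2w^2$, with $c_0=(\beta-\alpha)^2-4\alpha\lambda_0$ and $c_1=4(\beta-\alpha)(U-\beta)-4\lambda_1(\lambda_0+\alpha)$. With $\lambda_0+\alpha=13\nu^2-12\nu+112$, the products are
\begin{align*}
(\beta-\alpha)^2&=49\nu^4+168\nu^3-976\nu^2-1920\nu+6400,\\
\alpha\lambda_0&=12\nu^4-232\nu^3-224\nu^2-2688\nu-2048,\\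
(\beta-\alpha)(U-\beta)&=77\nu^4+328\nu^3+464\nu^2-512\nu-11520,\\
\lambda_1(\lambda_0+\alpha)&=65\nu^4-632\nu^3-3280\nu^2-896\nu-37632,
\end{align*}
and therefore
\begin{align*}
c_0&=\nu^4+1096\nu^3-80\nu^2+8832\nu+14592>0,\\
c_1&=48\nu^4+3840\nu^3+14976\nu^2+1536\nu+104448>0 .
\end{align*}
We do not need $c_2$. For $w>0$ put $\xi=w+1/w\ge2$. Then $\mathcal D(w)/w^2=c_0(\xi^2-2)+c_1\xi+c_2$ is increasing in $\xi\geq2$, so it is at least its value $\mathcal D(1)$ at $\xi=2$. At $w=1$ we have $\mathcal P=\mathcal R=2\alpha+2\beta$ and $\mathcal Q=2(U-\alpha)=4\alpha+2\gamma$, so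
\[
\mathcal D(1)=(\mathcal Q-2\mathcal P)(\mathcal Q+2\mathcal P)=2(\gamma-2\beta)(8\alpha+4\beta+2\gamma)>0,
\]
because $\gamma-2\beta=16(\nu+3)[(\nu+2)-(\nu-4)]=96(\nu+3)$. This proves the claim for $s_1s_2\ne0$. For $s_1=0$ and $s_2=0$ the values are $c_0s_2^8$ and $c_0s_1^8$.
\end{proof}

By Lemma~\ref{lem:disc} and the positivity of $\mathcal P,\mathcal Q,\mathcal R$, the quadratic polynomial $\mathcal P(s_t)z^2-\mathcal Q(s_t)z+\mathcal R(s_t)$ has two positive roots $z_\pm(t)$, which depend continuously on $t\in[0,\pi]$. For $s=s_t$,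
\[
S_s=\mathcal P(s)\,(s_1X-s_2Y)\,(s_1X-z_+s_2Y)\,(s_1X-z_-s_2Y).
\]
Corollary~\ref{cor:C} with $\Psi_0=F^m$, $L_0=2m$ and $r=3$ gives $2m+6$ distinct zeros of \eqref{eq:S} on $\Gamma$. The factor $s_1^2+s_2^2$ has none there, and $s_1s_2$ accounts for at most two. So $\mathcal T$ has $2m+4$ distinct zeros on $\Gamma$.

In both cases $F^MH^2$ is $M$-good, which completes Type II. With Propositions~\ref{prop:k0} and~\ref{prop:criterion} and Sections~\ref{sec:IVI} and~\ref{sec:III}, Theorem~\ref{thm:main} is proved for all four types and all admissible lengths.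

\begin{thebibliography}{1}
\bibitem{Kinki} \emph{Kinki University Series on Quantum Computing -- Vol.~6}, \texttt{https://github.com/rohithmay/qiskit-2020}.
\end{thebibliography}
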